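\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The codimension series of the verbally prime algebras $M_{k,\ell}$}


\begin{abstract}
Let $c_n(M_{k,\ell})$ be the codimensions of the verbally prime algebra $M_{k,\ell}$ over a field of characteristic zero. We prove that for $k,\ell\ge1$ the generating function $\sum_n c_n(M_{k,\ell})x^n$ is algebraic only if $k=\ell=1$, which confirms a conjecture. The proof determines the asymptotics of $c_n(M_{k,\ell})$ including the constant. This constant is an algebraic number times $\pi^{-(k+\ell-1)/2}$. If $k\not\equiv\ell\pmod 2$, the growth exponent alone excludes algebraicity; if $k\equiv\ell\pmod 2$, an algebraic series with algebraic coefficients and the same growth exponent can accommodate only the factor $\pi^{-1/2}$. To find the constant we express $c_n$ as the rank of a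 Gram matrix indexed by the $(n+1)$-cycles and show that this rank is asymptotically as large as the ambient space and parity permit.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $F$ be a field of characteristic zero and $F\{x\}=F\{x_1,x_2,\dots\}$ the free associative algebra. For a PI algebra $A$ over $F$ let $\mathrm{Id}(A)\subseteq F\{x\}$ be its ideal of polynomial identities, and let $V_n\subseteq F\{x\}$ be the $n!$-dimensional space of multilinear polynomials in $x_1,\dots,x_n$. The \emph{codimensions} of $A$ are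
\[
c_n(A)=\dim\bigl(V_n/(V_n\cap\mathrm{Id}(A))\bigr)\quad(n\ge1),\qquad c_0(A)=1 .
\]
Thus $c_n(A)$ counts how many of the $n!$ monomials $x_{\pi(1)}\cdots x_{\pi(n)}$ stay linearly independent as functions on $A$. It is $1$ for $A=F$, and it is $n!$ as long as $A$ has no nonzero multilinear identity of degree $n$. One asks what kind of function the series $C_A(x)=\sum_{n\ge0}c_n(A)x^n$ is; we call it \emph{algebraic} if it is algebraic over $\mathbb C(x)$.

Let $G=G_0\oplus G_1$ be the infinite-dimensional (unital) Grassmann algebra over $F$ with its natural $\mathbb Z_2$-grading. For $k,\ell\ge1$ the algebra $M_{k,\ell}$ consists of the $(k+\ell)\times(k+\ell)$ matrices $\begin{pmatrix}P&Q\\R&S\end{pmatrix}$ over $G$, where $P$ is $k\times k$ and $S$ is $\ell\times\ell$ with entries in $G_0$, and $Q,R$ have entries in $G_1$. Throughout,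
\[
s=k+\ell,\qquad \gamma=\frac{k^2+\ell^2-1}{2}.
\]

It is known that $c_n(M_{k,\ell})\sim a\,n^{-\gamma}s^{2n}$ for some constant $a$. It is also known that if the coefficients of an algebraic series are asymptotic to $b\,n^{-g}\alpha^n$, with nonzero complex constants $b,\alpha$ and real $g$, then $g$ is rational and is not a positive integer. If $k\not\equiv\ell\pmod 2$, then $\gamma$ is a positive integer, and $C_{M_{k,\ell}}$ is not algebraic. If $k\equiv\ell\pmod2$, then $\gamma$ is half an odd integer and this test says nothing. No test of the exponent modulo $1$ alone can decide this case, because $M_{1,1}$, which has the same identities as $G\otimes G$, satisfies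
\begin{equation}\label{eq:M11}
c_n(M_{1,1})=\tfrac12\tbinom{2n}{n}+n+1-2^n\quad(n\ge1),
\end{equation}
so that
\[
C_{M_{1,1}}(x)=\frac12+\frac1{2\sqrt{1-4x}}+\frac1{(1-x)^2}-\frac1{1-2x}
\]
is algebraic. It was conjectured in \cite{review} that this is the only exception: if $k,\ell\ge1$ and $(k,\ell)\ne(1,1)$, then $C_{M_{k,\ell}}(x)$ is not algebraic. We prove this.

\subsection{Results}

We also allow $\ell=0$ and put $M_{k,0}=M_k(G_0)$. Since $G_0$ is a commutative $F$-algebra containing $F$, a multilinear polynomial vanishes on $M_k(G_0)$ if and only if it vanishes on $M_k(F)$; so $c_n(M_{k,0})=c_n(M_k(F))$. From now on $k\ge1$ and $\ell\ge0$. Empty products are $1$.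

\begin{theorem}\label{thm:main}
If $k,\ell\ge1$ and $(k,\ell)\ne(1,1)$, then $C_{M_{k,\ell}}(x)$ is not algebraic. More generally, let $k,\ell\ge1$ with $(k,\ell)\ne(1,1)$, or let $\ell=0$ and $k\ge3$. Let $c$ be a nonzero algebraic number and let $f_n$ be algebraic numbers with $f_n\sim c\cdot c_n(M_{k,\ell})$. Then $\sum f_nx^n$ is not algebraic over $\mathbb C(x)$.
\end{theorem}

Together with \eqref{eq:M11}: for $k,\ell\ge1$ the series $C_{M_{k,\ell}}$ is algebraic exactly when $k=\ell=1$. The theorem is deduced from the value of the constant.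

\begin{theorem}\label{thm:asym}
Let $\varepsilon=1$ if $k\ne\ell$ and $\varepsilon=\frac12$ if $k=\ell$. Then $c_n(M_{k,\ell})\sim a\,n^{-\gamma}s^{2n}$ with
\[
a=\varepsilon\sqrt2\,(2\pi)^{-(s-1)/2}\,2^{-2k\ell-(k^2+\ell^2)/2}\,s^{(k^2+\ell^2+4)/2}\prod_{j=1}^{k-1}j!\prod_{j=1}^{\ell-1}j!\,.
\]
\end{theorem}

This in turn comes from a comparison with a sum over partitions. Put
\[
H(k,\ell;N)=\{\lambda\vdash N:\lambda_{k+1}\le\ell\},\qquad t_N=\sum_{\lambda\in H(k,\ell;N)}d_\lambda^2,
\]
where $d_\lambda$ is the degree of the irreducible character of the symmetric group $S_N$ belonging to $\lambda$. The set $H(\ell,k;N)$ is defined by the same formula with $k$ and $\ell$ exchanged, also if $\ell=0$.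

\begin{theorem}\label{thm:rank}
If $k\ne\ell$, then $c_n(M_{k,\ell})=t_{n+1}\,(1+O(1/n))$. If $k=\ell$, then $c_n(M_{k,k})=\frac12t_{n+1}\,(1+O(1/n))$.
\end{theorem}

For $k=\ell=1$ the set $H(1,1;N)$ consists of the hooks $(N-j,1^j)$, of degree $\binom{N-1}j$, so $t_{n+1}=\sum_j\binom nj^2=\binom{2n}n$, in agreement with \eqref{eq:M11}.

\subsection{Why the constant decides}

Compare the two smallest cases with $k=\ell$. Theorem~\ref{thm:asym} gives
\[
c_n(M_{1,1})\sim\frac1{2\sqrt\pi}\,n^{-1/2}\,4^n,\qquad c_n(M_{2,2})\sim\frac1{4\pi^{3/2}}\,n^{-7/2}\,16^n .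
\]
If $\theta\notin\{0,1,2,\dots\}$, the coefficients of $(1-Rx)^{\theta}$ are asymptotic to $n^{-\theta-1}R^n/\Gamma(-\theta)$. So if the leading singular term of an algebraic function with coefficients $\sim b\,n^{-g}R^n$ is $C(1-Rx)^{g-1}$, then $C=b\,\Gamma(1-g)$. For $M_{1,1}$ this gives $C=\frac1{2\sqrt\pi}\,\Gamma(\tfrac12)=\frac12$, as in the formula for $C_{M_{1,1}}$. For $M_{2,2}$ we have $\Gamma(-\frac52)=-\frac8{15}\sqrt\pi$, so
\[
C=-\frac{8\sqrt\pi}{15}\cdot\frac1{4\pi^{3/2}}=-\frac2{15\,\pi}.
\]
But an algebraic function with rational Taylor coefficients satisfies a polynomial equation with algebraic coefficients, and then the coefficients of its Puiseux expansions at algebraic points are algebraic numbers. Since $\pi$ is transcendental, $C_{M_{2,2}}$ cannot be algebraic. (This sketch ignores the possibility of several singularities on the circle of convergence; Section~\ref{sec:crit} deals with it.)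

In general $t_N$ is governed by a Gaussian sum in $s-1$ variables. Each variable contributes a factor $\pi^{-1/2}$ to $a$, whereas $\Gamma(1-\gamma)$ returns only one factor $\pi^{1/2}$ when $k\equiv\ell\pmod2$. The two balance only if $s=2$.

\subsection{Plan}

Section~\ref{sec:prelim} recalls facts on symmetric groups. Section~\ref{sec:gram} turns identities of $M_{k,\ell}$ into linear relations between $N$-cycles, $N=n+1$, in a quotient of the group algebra of dimension $t_N$; this makes $c_n$ the rank of an explicit matrix $B$. Section~\ref{sec:rank} estimates this rank by comparing $(\operatorname{tr}B)^2$ with $\operatorname{tr}(B^2)$ and proves Theorem~\ref{thm:rank}. Section~\ref{sec:asym} computes the asymptotics of $t_N$. Section~\ref{sec:crit} makes the argument about Puiseux coefficients precise, and Section~\ref{sec:end} combines everything.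

\section{Facts about symmetric groups}\label{sec:prelim}

For $\lambda\vdash N$ let $\lambda'$ be the conjugate partition, $S^\lambda$ the irreducible $S_N$-module, $\chi_\lambda$ its character and $d_\lambda$ its degree. All $S^\lambda$ are defined over $\mathbb Q$, $\chi_\lambda(h^{-1})=\chi_\lambda(h)$, and $\chi_{\lambda'}=\mathrm{sgn}\cdot\chi_\lambda$. The group algebra $FS_N$ is the direct sum of two-sided ideals $I_\lambda$ of dimension $d_\lambda^2$, with identity elements $e_\lambda=\frac{d_\lambda}{N!}\sum_h\chi_\lambda(h)h$. We use the following standard facts.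

\begin{itemize}
\item \emph{Branching rule.} The restriction of $S^\lambda$ to $S_{N-1}$ is the sum of the $S^\mu$ with $\mu$ obtained from $\lambda$ by removing a box; inducing to $S_{N+1}$ corresponds to adding a box. So $d_\lambda$ is the number of standard tableaux of shape $\lambda$.
\item \emph{Pieri's rules.} Let $Y=S_{m_1}\times\dots\times S_{m_r}\subseteq S_N$ be a Young subgroup (blocks may be empty) and $\eta$ a character of $Y$ that is trivial or the sign on each factor. The multiplicity of $S^\lambda$ in $\mathrm{Ind}_Y^{S_N}\eta$ is the number of chains $\emptyset=\lambda^0\subseteq\dots\subseteq\lambda^r=\lambda$ in which $\lambda^i/\lambda^{i-1}$ has $m_i$ boxes and is a horizontal strip (no two boxes in a column) if $\eta$ is trivial on $S_{m_i}$, and a vertical strip (no two boxes in a row) if $\eta$ is the sign there.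
\item \emph{Hook characters.} Put $\mu_j=(N-j,1^j)$ for $0\le j\le N-1$. Then $d_{\mu_j}=\binom{N-1}j$. On an $N$-cycle $\chi_{\mu_j}$ has the value $(-1)^j$, and $\chi_\mu$ vanishes there if $\mu$ is not a hook (Murnaghan--Nakayama rule).
\item \emph{Kronecker coefficients.} Let $g_{\lambda\nu\mu}=\frac1{N!}\sum_h\chi_\lambda(h)\chi_\nu(h)\chi_\mu(h)$, the multiplicity of $S^\mu$ in $S^\lambda\otimes S^\nu$. It is symmetric in the three partitions, and $g_{\lambda\nu\mu'}=g_{\lambda\nu'\mu}$. In particular $g_{\lambda\nu\mu_0}=1$ if $\nu=\lambda$ and $0$ otherwise, and $g_{\lambda\nu\mu_{N-1}}=1$ if $\nu=\lambda'$ and $0$ otherwise.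
\end{itemize}

We also use \emph{Schur's test}: if a nonnegative matrix $(m_{\lambda\kappa})$ has all row and column sums at most $R$, then for nonnegative $x_\lambda,y_\kappa$
\[
\sum m_{\lambda\kappa}x_\lambda y_\kappa\le\Bigl(\sum m_{\lambda\kappa}x_\lambda^2\Bigr)^{1/2}\Bigl(\sum m_{\lambda\kappa}y_\kappa^2\Bigr)^{1/2}\le R\,\Bigl(\sum x_\lambda^2\Bigr)^{1/2}\Bigl(\sum y_\kappa^2\Bigr)^{1/2}.
\]

The set $H(k,\ell;N)$ consists of the partitions of $N$ that do not contain the box $(k+1,\ell+1)$. Such a partition is determined by the lengths of its first $k$ rows and first $\ell$ columns, so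
\begin{equation}\label{eq:count}
|H(k,\ell;N)|\le(N+1)^s .
\end{equation}
Conjugation maps $H(k,\ell;N)$ onto $H(\ell,k;N)$. The next bound will dispose of thin shapes.

\begin{lemma}\label{lem:labels}
Let $N\ge1$, $m,r,c\ge0$, $r+c\ge1$, and suppose that all but at most $m$ boxes of $\lambda\vdash N$ lie in the first $r$ rows or the first $c$ columns. Then $d_\lambda\le N^m(r+c)^N$.
\end{lemma}

\begin{proof}
Given a standard tableau of shape $\lambda$, record the entries of the exceptional boxes. Label every other entry by its row if this is at most $r$, and otherwise by its column, which is then at most $c$. The entries with a given label fill known boxes of one row or column in increasing order, so these data determine the tableau.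
\end{proof}

\section{Codimensions as the rank of a Gram matrix}\label{sec:gram}

An identity of degree $n$ is a statement about all entries of a linear combination of products of $n$ matrices. Multiplying by one more matrix and taking a supertrace replaces it by a scalar statement about products of degree $N=n+1$, in which the monomials are indexed by $N$-cycles. Supertraces of products indexed by arbitrary permutations are controlled by a signed permutation action of $S_N$ on a tensor power, whose kernel is a sum of ideals $I_\lambda$. We begin with this action.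

Let $|i|=0$ for $1\le i\le k$ and $|i|=1$ for $k<i\le s$. Let $V$ have basis $v_1,\dots,v_s$ over $F$, and write $v_a=v_{a_1}\otimes\dots\otimes v_{a_N}$ for $a\in\{1,\dots,s\}^N$. Given $a$, let $\xi_i=1$ if $|a_i|=0$, and let the $\xi_i$ with $|a_i|=1$ be distinct generators of $G$. Define signs $s_\sigma(a)$ and an action of $\sigma\in S_N$ by
\begin{equation}\label{eq:action}
\xi_{\sigma(N)}\cdots\xi_{\sigma(1)}=s_\sigma(a)\,\xi_N\cdots\xi_1,\qquad
v_a\cdot\sigma=s_\sigma(a)\,v_{a\sigma},\qquad (a\sigma)_i=a_{\sigma(i)} .
\end{equation}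
The sign does not depend on the choice of the generators. Applying the first formula to $\xi_i'=\xi_{\sigma(i)}$, which belongs to the word $a\sigma$, gives $s_{\sigma\tau}(a)=s_\sigma(a)s_\tau(a\sigma)$. So \eqref{eq:action} is a right action of $S_N$ on $V^{\otimes N}$.

\begin{lemma}\label{lem:kernel}
The kernel of $FS_N\to\mathrm{End}(V^{\otimes N})$ is $\bigoplus_{\lambda\notin H(k,\ell;N)}I_\lambda$. Moreover, for every $\lambda\in H(k,\ell;N)$ the module $S^\lambda$ occurs in $\mathrm{Ind}_Y^{S_N}\eta$ for some Young subgroup $Y$ with $s$ (possibly empty) blocks and some character $\eta$ that is trivial or the sign on each block.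
\end{lemma}

\begin{proof}
Turn the right action into a left action by $\sigma\mapsto\sigma^{-1}$; since $\chi_\lambda(\sigma^{-1})=\chi_\lambda(\sigma)$, this preserves each $I_\lambda$. The basis vectors $v_a$ whose letters occur with prescribed multiplicities are permuted transitively up to sign. The stabilizer (up to sign) of the sorted word is a Young subgroup $Y$ with $k+\ell$ blocks, and by \eqref{eq:action} it acts trivially on the $k$ even blocks and by the sign on the $\ell$ odd ones. So $V^{\otimes N}$ is the sum of the modules $\mathrm{Ind}_Y^{S_N}(1^{\otimes k}\otimes\mathrm{sgn}^{\otimes\ell})$ over all block sizes. By Pieri's rules $S^\lambda$ occurs if and only if $\lambda$ can be built from $\emptyset$ by adding $k$ horizontal strips and then $\ell$ vertical strips. After the horizontal strips there are at most $k$ rows, and every vertical strip adds at most one box to row $k+1$; so $\lambda_{k+1}\le\ell$. Conversely, if $\lambda_{k+1}\le\ell$, add the rows $1,\dots,k$ one after another, and then the at most $\ell$ columns of the remaining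 diagram from left to right. Hence exactly the $S^\lambda$ with $\lambda\in H(k,\ell;N)$ occur, and the kernel is the sum of the other $I_\lambda$.
\end{proof}

The entry $A_{ij}$ of $A\in M_{k,\ell}$ lies in $G_{|i|+|j|}$, indices mod $2$. Put $\mathrm{str}\,A=\sum_i(-1)^{|i|}A_{ii}\in G_0$. As $A_{ij}$ and $B_{ji}$ have the same parity $|i|+|j|$, we have $A_{ij}B_{ji}=(-1)^{|i|+|j|}B_{ji}A_{ij}$, and summing with the sign $(-1)^{|i|}$ gives $\mathrm{str}(AB)=\mathrm{str}(BA)$. For $\sigma\in S_N$ let $\mathrm{str}_\sigma(A_1,\dots,A_N)$ be the product of $\mathrm{str}(A_{i_1}A_{i_2}\cdots A_{i_r})$ over the cycles $(i_1\,i_2\cdots i_r)$ of $\sigma$, with $\sigma(i_q)=i_{q+1}$. It is well defined because $\mathrm{str}$ is cyclically invariant and $G_0$ is central in $G$.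

\begin{lemma}[Razmyslov, Berele]\label{lem:trace}
The function $\sum_\sigma\alpha_\sigma\,\mathrm{str}_\sigma$ vanishes on $M_{k,\ell}$ if and only if $\sum_\sigma\alpha_\sigma\sigma\in\bigoplus_{\lambda\notin H(k,\ell;N)}I_\lambda$.
\end{lemma}

\begin{proof}
By multilinearity it suffices to evaluate at $A_i=g_iE_{a_ib_i}$, where $a,b\in\{1,\dots,s\}^N$ and $g_i\in G_{|a_i|+|b_i|}$. There $\mathrm{str}_\sigma$ vanishes unless $b_i=a_{\sigma(i)}$ for all $i$, and in that case it is a signed product of the $g_i$ in some order. Since reordering costs a sign depending only on the parities,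
\[
\mathrm{str}_\sigma(A_1,\dots,A_N)=\epsilon_\sigma\,g_1\cdots g_N,\qquad \epsilon_\sigma\in\{0,\pm1\}\ \text{depending only on }a,b,\sigma .
\]

To find $\epsilon_\sigma$ we choose convenient $g_i$, namely $g_i=\xi_i\eta_i$, where $\xi_i$ (respectively $\eta_i$) is $1$ if $|a_i|=0$ (respectively $|b_i|=0$) and a generator of $G$ otherwise, all generators being distinct. Let $b_i=a_{\sigma(i)}$ for all $i$. A cycle $(i_1\cdots i_r)$ contributes
\[
(-1)^{|a_{i_1}|}\,\xi_{i_1}\eta_{i_1}\xi_{i_2}\eta_{i_2}\cdots\xi_{i_r}\eta_{i_r}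
=\eta_{i_1}\xi_{i_2}\;\eta_{i_2}\xi_{i_3}\cdots\eta_{i_r}\xi_{i_1} .
\]
Indeed, the whole product is even, so moving $\xi_{i_1}$ to the end costs exactly $(-1)^{|a_{i_1}|}$. Each pair $\eta_i\xi_{\sigma(i)}$ is even, hence central. We may therefore write the pairs in the order $i=1,\dots,N$ and nest each of them inside the previous one:
\[
\mathrm{str}_\sigma(A_1,\dots,A_N)=\prod_{i=1}^N\eta_i\xi_{\sigma(i)}=\eta_1\cdots\eta_N\,\xi_{\sigma(N)}\cdots\xi_{\sigma(1)}=s_\sigma(a)\,\eta_1\cdots\eta_N\,\xi_N\cdots\xi_1 .
\]
As $g_1\cdots g_N=\pm\eta_1\cdots\eta_N\xi_N\cdots\xi_1$ with a sign independent of $\sigma$, the number $\epsilon_\sigma$ is, up to this common sign, the coefficient of $v_b$ in $v_a\cdot\sigma$.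

For fixed $a,b$ the value of $\sum\alpha_\sigma\mathrm{str}_\sigma$ is $\bigl(\sum\alpha_\sigma\epsilon_\sigma\bigr)g_1\cdots g_N$, and $g_1\cdots g_N\ne0$ for the choice above. So $\sum\alpha_\sigma\mathrm{str}_\sigma$ vanishes on $M_{k,\ell}$ if and only if $\sum\alpha_\sigma\epsilon_\sigma=0$ for all $a,b$, that is, if and only if $\sum\alpha_\sigma\sigma$ annihilates every $v_a$. Apply Lemma~\ref{lem:kernel}.
\end{proof}

Let $\mathcal C\subset S_N$ be the set of $N$-cycles, so $|\mathcal C|=(N-1)!$, and let
\[
e=\sum_{\lambda\in H(k,\ell;N)}e_\lambda=\sum_{h\in S_N}p(h)\,h,\qquad p(h)=\frac1{N!}\sum_{\lambda\in H(k,\ell;N)}d_\lambda\chi_\lambda(h)\in\mathbb Q .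
\]
Then $p(h^{-1})=p(h)$, $p(1)=t_N/N!$, and $\dim FS_N\,e=t_N$.

\begin{proposition}\label{prop:gram}
For $n\ge1$ and $N=n+1$,
\[
c_n(M_{k,\ell})=\dim\operatorname{span}\{\sigma e:\sigma\in\mathcal C\}=\operatorname{rank}B,\qquad B=\bigl(p(\sigma^{-1}\tau)\bigr)_{\sigma,\tau\in\mathcal C},
\]
and $B$ is a real symmetric positive semidefinite matrix.
\end{proposition}

\begin{proof}
First, the form $\mathrm{str}(XA)$ on $M_{k,\ell}$ is nondegenerate. If $\mathrm{str}(XA)=0$ for all $A$, take $A=hE_{ij}$ with $h\in G_{|i|+|j|}$ to get $X_{ji}h=0$. Choosing $h=1$ if $|i|=|j|$, and otherwise a generator not occurring in $X_{ji}$, gives $X_{ji}=0$. Here we use that $G$ has infinitely many generators.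

Hence $f=\sum_{\pi\in S_n}\alpha_\pi x_{\pi(1)}\cdots x_{\pi(n)}$ is an identity of $M_{k,\ell}$ if and only if
\[
\sum_\pi\alpha_\pi\,\mathrm{str}(x_{\pi(1)}\cdots x_{\pi(n)}x_N)=\sum_\pi\alpha_\pi\,\mathrm{str}_{\sigma_\pi}(x_1,\dots,x_N),\qquad \sigma_\pi=(\pi(1)\cdots\pi(n)\,N),
\]
vanishes on $M_{k,\ell}$. By Lemma~\ref{lem:trace} this means $\sum\alpha_\pi\sigma_\pi e=0$. Since $\pi\mapsto\sigma_\pi$ is a bijection $S_n\to\mathcal C$, the first equality follows. The vectors $\sigma e$ have rational coefficients, so the dimension of their span may be computed over $\mathbb R$. With the inner product on $\mathbb RS_N$ for which the permutations are orthonormal, right multiplication by $e$ is an idempotent, and it is self-adjoint because $p(h^{-1})=p(h)$. So the Gram matrix of the vectors $\sigma e$ has entries $\langle\sigma e,\tau e\rangle=\langle\sigma e,\tau\rangle=p(\sigma^{-1}\tau)$.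
\end{proof}

\section{The rank of the Gram matrix}\label{sec:rank}

In this section $n\ge1$ and $N=n+1$.

\subsection{Upper bounds}

\begin{proposition}\label{prop:upper}
For $n\ge1$ we have $c_n(M_{k,\ell})\le t_{n+1}$, and $c_n(M_{k,k})\le\frac12t_{n+1}$.
\end{proposition}

\begin{proof}
The vectors $\sigma e$ lie in $FS_Ne$, which has dimension $t_N$. If $k=\ell$, then $H(k,k;N)$ is closed under conjugation, and $\chi_{\lambda'}=\mathrm{sgn}\cdot\chi_\lambda$ shows that $p$ vanishes on odd permutations. Hence $FS_Ne$ is the direct sum of $\operatorname{span}\{\sigma e:\sigma\text{ even}\}$ and $\operatorname{span}\{\sigma e:\sigma\text{ odd}\}$, whose elements are supported on even and on odd permutations respectively. Left multiplication by a transposition exchanges the two spaces, so each has dimension $t_N/2$. All $N$-cycles have the same sign.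
\end{proof}

We have $(N-1)!$ vectors in a space whose dimension grows only exponentially. It is therefore plausible that they span almost as much as they can, and that parity is the only obstruction. To prove this we use the second moment of the eigenvalues of $B$. By the Cauchy--Schwarz inequality for the nonzero eigenvalues,
\begin{equation}\label{eq:CS}
\operatorname{rank}B\ge\frac{(\operatorname{tr}B)^2}{\operatorname{tr}(B^2)} ,
\end{equation}
with equality if all nonzero eigenvalues coincide. The latter would be the case if $\mathcal C$ were replaced by all of $S_N$, because the matrix would then be that of the projection $x\mapsto xe$.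

\begin{example}\label{ex:M11}
Let $k=\ell=1$ and $n=3$, so $N=4$. The hooks have degrees $1,3,3,1$, and $t_4=20$. From the character values $1,-1,-1,1$ on the class of $(12)(34)$ and $1,0,0,1$ on $3$-cycles we get
\[
p(1)=\tfrac{20}{24}=\tfrac56,\qquad p\bigl((12)(34)\bigr)=\tfrac{1-3-3+1}{24}=-\tfrac16,\qquad p\bigl((123)\bigr)=\tfrac{2}{24}=\tfrac1{12},
\]
and $p=0$ on odd permutations. The six $4$-cycles form three pairs $\{\sigma,\sigma^{-1}\}$. If $\tau=\sigma^{-1}$, then $\sigma^{-1}\tau=\sigma^{-2}$ is a product of two disjoint transpositions. If $\tau\ne\sigma^{\pm1}$, then $\sigma^{-1}\tau$ is a $3$-cycle: otherwise it would be one of the two products of disjoint transpositions other than $\sigma^2$, which are reflections in the dihedral group of order $8$ containing $\sigma$, and $\tau$ would be a reflection as well, not a $4$-cycle. So $B$ has entries $\frac56$ on the diagonal, $-\frac16$ for inverse pairs and $\frac1{12}$ elsewhere. Its eigenvalues are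
\begin{itemize}
\item $\frac56-\frac16+\frac4{12}=1$, on the constant vectors;
\item $\frac56+\frac16=1$, three times, on vectors with $x_{\sigma^{-1}}=-x_\sigma$;
\item $\frac56-\frac16-\frac2{12}=\frac12$, twice, on vectors with $x_{\sigma^{-1}}=x_\sigma$ and sum $0$.
\end{itemize}
Thus $c_3(M_{1,1})=\operatorname{rank}B=6$, as in \eqref{eq:M11}. Already \eqref{eq:CS} shows this: $\operatorname{tr}B=5$ and $\operatorname{tr}(B^2)=\frac92$, so the integer $\operatorname{rank}B$ is at least $\frac{50}9>5$.
\end{example}

\subsection{The second moment}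

Clearly $\operatorname{tr}B=(N-1)!\,p(1)=t_N/N$. For $\operatorname{tr}(B^2)=\sum_{\sigma,\tau\in\mathcal C}p(\sigma^{-1}\tau)^2$ we need to know how often $\sigma^{-1}\tau$ equals a given $h$. As $\mathcal C^{-1}=\mathcal C$, this number is the coefficient of $h$ in the square of the class sum of $\mathcal C$. The class sum acts on $S^\mu$ as the scalar $|\mathcal C|\chi_\mu(\mathcal C)/d_\mu$, and this scalar is $0$ unless $\mu$ is a hook. The coefficient of $h$ in $e_\mu$ is $d_\mu\chi_\mu(h)/N!$. So
\[
\#\{(\sigma,\tau)\in\mathcal C^2:\sigma^{-1}\tau=h\}=\sum_{j=0}^{N-1}\frac{|\mathcal C|^2}{d_{\mu_j}^2}\cdot\frac{d_{\mu_j}\chi_{\mu_j}(h)}{N!}=\frac{((N-1)!)^2}{N!}\sum_{j=0}^{N-1}\frac{\chi_{\mu_j}(h)}{\binom{N-1}j} .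
\]
Put
\[
T_j=\sum_{\lambda,\nu\in H(k,\ell;N)}d_\lambda d_\nu\,g_{\lambda\nu\mu_j} .
\]
By the definitions of $p$ and of the Kronecker coefficients, $\sum_h\chi_{\mu_j}(h)p(h)^2=T_j/N!$. Hence $\operatorname{tr}(B^2)=N^{-2}\sum_jT_j/\binom{N-1}j$, and \eqref{eq:CS} becomes
\begin{equation}\label{eq:lower}
c_n(M_{k,\ell})\ge\frac{t_N^2}{\displaystyle\sum_{j=0}^{N-1}T_j\Big/\tbinom{N-1}j} .
\end{equation}

The two extreme terms have denominator $1$. They are $T_0=t_N$ and
\[
T_{N-1}=u_N:=\sum_{\lambda\in H(k,\ell;N)\cap H(\ell,k;N)}d_\lambda^2 ,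
\]
because $g_{\lambda\nu\mu_{N-1}}$ singles out $\nu=\lambda'$, and $\lambda'\in H(k,\ell;N)$ means $\lambda\in H(\ell,k;N)$. The sign character $\chi_{\mu_{N-1}}$ is where parity enters: $u_N=t_N$ if $k=\ell$. In Example~\ref{ex:M11} one has $T_0=T_3=20$ and $T_1=T_2=48$, so $\operatorname{tr}(B^2)=\frac1{16}(20+16+16+20)=\frac92$.

It remains to show that the terms with $1\le j\le N-2$ add up to $O(t_N/N)$. For $j$ at bounded distance from one of the ends the binomial coefficient supplies only a fixed power of $N$, but at least a constant multiple of $N$, so a bound $T_j=O(t_N)$ is enough. In the middle the binomial coefficient beats every fixed power of $N$, and a bound of the form $T_j\le N^{O(1)}t_N$ with an exponent independent of $j$ suffices. The next two lemmas provide these bounds.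

\begin{lemma}\label{lem:middle}
$T_j\le(N+1)^Dt_N$ for $0\le j\le N-1$, where $D=2s^2+s$.
\end{lemma}

\begin{proof}
By Schur's test and \eqref{eq:count} it suffices to show $g_{\lambda\nu\mu_j}\le(N+1)^{2s^2}$ for $\lambda,\nu\in H(k,\ell;N)$. By Lemma~\ref{lem:kernel}, $S^\lambda\otimes S^\nu$ embeds in $\mathrm{Ind}_Y\eta\otimes\mathrm{Ind}_{Y'}\eta'$, where $Y,Y'$ are Young subgroups with $s$ blocks and $\eta,\eta'$ are trivial or the sign on each block. By Mackey's theorem this tensor product is the direct sum, over the double cosets $Y\pi Y'$, of the modules induced from $Y\cap\pi Y'\pi^{-1}$ and the product of the two characters. The blocks of this intersection are the at most $s^2$ intersections of a block of $Y$ with a block of $\pi Y'\pi^{-1}$, and the product character is again trivial or the sign on each block. The double cosets correspond to $s\times s$ matrices of nonnegative integers with given margins (the block sizes of the intersection), so there are at most $(N+1)^{s^2}$ of them. By Pieri's rules the multiplicity of $S^{\mu_j}$ in each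 summand is at most the number of chains of subpartitions of $\mu_j$ with at most $s^2$ steps of prescribed sizes. Nonempty subpartitions of a hook are hooks, determined by their size and leg length, so there are at most $N^{s^2}$ chains.
\end{proof}

\begin{lemma}\label{lem:ends}
$T_j\le s^{2j}t_N$ and $T_{N-1-j}\le s^{2j}t_N$ for $0\le j\le N-1$.
\end{lemma}

\begin{proof}
Removing the leg of $\mu_j$ box by box leaves a row of length $N-j$. So, by the branching rule and Frobenius reciprocity, $S^{\mu_j}$ occurs in $\mathrm{Ind}_{S_{N-j}}^{S_N}1$. Hence $g_{\lambda\nu\mu_j}$ is at most the multiplicity of $S^\nu$ in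
\[
S^\lambda\otimes\mathrm{Ind}_{S_{N-j}}^{S_N}1=\mathrm{Ind}_{S_{N-j}}^{S_N}\mathrm{Res}_{S_{N-j}}S^\lambda ,
\]
which is the number of ways to pass from $\lambda$ to $\nu$ by removing $j$ boxes one at a time and then adding $j$ boxes one at a time.

A partition without the box $(k+1,\ell+1)$ has at most $s$ removable boxes: at most one in each of the rows $1,\dots,k$, and at most $\ell$ below, since these lie in different columns among the first $\ell$. It also has at most $s$ addable boxes whose addition does not create the box $(k+1,\ell+1)$: at most one in each row $\le k$, and at most one in each column $\le\ell$ below row $k$. The same holds with $k$ and $\ell$ exchanged. The partitions occurring during removal are contained in $\lambda$, and those occurring during addition are contained in $\nu$. So for $\lambda$ in either of the sets $H(k,\ell;N)$, $H(\ell,k;N)$, the sum of $g_{\lambda\nu\mu_j}$ over all $\nu$ in any one of these two sets is at most $s^{2j}$. By Schur's test $T_j\le s^{2j}t_N$.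

Since $\mu_{N-1-j}=\mu_j'$, we have $g_{\lambda\nu\mu_{N-1-j}}=g_{\lambda\nu'\mu_j}$, and therefore, with $\kappa=\nu'$,
\[
T_{N-1-j}=\sum_{\lambda\in H(k,\ell;N)}\ \sum_{\kappa\in H(\ell,k;N)}d_\lambda d_\kappa\,g_{\lambda\kappa\mu_j} .
\]
All row and column sums of the matrix $(g_{\lambda\kappa\mu_j})$ are at most $s^{2j}$, and $\sum_{\kappa\in H(\ell,k;N)}d_\kappa^2=t_N$. Schur's test gives the second bound.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:rank}}

The upper bounds are Proposition~\ref{prop:upper}. For the lower bounds let $N$ be large. Use Lemma~\ref{lem:ends} for $1\le j\le D+1$ and for $N-1-(D+1)\le j\le N-2$. For the remaining $j$, that is, for $D+2\le j\le N-1-(D+2)$, use Lemma~\ref{lem:middle} and $\binom{N-1}j\ge\binom{N-1}{D+2}$. This gives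
\[
\sum_{j=1}^{N-2}\frac{T_j}{\binom{N-1}j}\le t_N\Biggl[2\sum_{j=1}^{D+1}\frac{s^{2j}}{\binom{N-1}j}+\frac{N(N+1)^D}{\binom{N-1}{D+2}}\Biggr]=O(t_N/N),
\]
so \eqref{eq:lower} yields
\[
c_n(M_{k,\ell})\ge\frac{t_N^2}{t_N+u_N+O(t_N/N)} .
\]

If $k=\ell$, then $u_N=t_N$ and $c_n\ge\frac12t_N(1-O(1/N))$.

Let $k\ne\ell$. We show that $u_N/t_N$ is exponentially small or zero for large $N$; then $c_n\ge t_N(1-O(1/N))$. Conjugation shows that $u_N$ and $t_N$ do not change when $k$ and $\ell$ are exchanged, so for this estimate we may assume $k>\ell$. Let $\lambda\in H(k,\ell;N)\cap H(\ell,k;N)$. A box of $\lambda$ in a row $r>\ell$ and a column $c>\ell$ satisfies $r\le k$, because $\lambda_{k+1}\le\ell$, and $c\le\lambda_{\ell+1}\le k$. So there are at most $m=(k-\ell)^2$ such boxes. If $\ell=0$, this says $N\le k^2$, so $u_N=0$ for $N>k^2$. If $\ell\ge1$, Lemma~\ref{lem:labels} with $r=c=\ell$ gives $d_\lambda\le N^m(2\ell)^N$, and by \eqref{eq:count}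
\[
u_N\le(N+1)^{s+2m}(2\ell)^{2N} .
\]
On the other hand $t_N\sim A\,N^{-\gamma}s^{2N}$ with $A>0$ by Proposition~\ref{prop:t} below, whose proof is independent of the present section, and $s=k+\ell>2\ell$. \qed

\section{Asymptotics of $t_N$}\label{sec:asym}

\begin{proposition}\label{prop:t}
$t_N\sim A\,N^{-\gamma}s^{2N}$ as $N\to\infty$, where
\[
A=\sqrt2\,(2\pi)^{-(s-1)/2}\,2^{-2k\ell-(k^2+\ell^2)/2}\,s^{(k^2+\ell^2)/2}\prod_{j=1}^{k-1}j!\prod_{j=1}^{\ell-1}j!\,.
\]
\end{proposition}

For $k=\ell=1$ this says $\binom{2N-2}{N-1}\sim\frac1{4\sqrt{\pi N}}\,4^{N}$. In general the hook formula turns $t_N$ into a sum of squared multinomial coefficients with a rational weight; this sum concentrates near the center of a simplex and becomes a Gaussian integral. For $s=1$ we have $\gamma=0$ and $t_N=1=A$, so let $s\ge2$. We call a quantity \emph{negligible} if it is $o(N^{-\gamma}s^{2N})$. Throughout, $N$ is large.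

\subsection{The hook formula}

\emph{Shapes not containing the $k\times\ell$ rectangle} exist only if $\ell\ge1$. They satisfy $\lambda_k\le\ell-1$, so all their boxes lie in the first $k-1$ rows or the first $\ell-1$ columns. If $s=2$ there are none. If $s>2$, Lemma~\ref{lem:labels} with $m=0$ gives $d_\lambda\le(s-2)^N$, and by \eqref{eq:count} they contribute at most $(N+1)^s(s-2)^{2N}$ to $t_N$. This is negligible.

\emph{The other shapes} correspond to pairs of partitions $\alpha$ with at most $k$ parts and $\beta$ with at most $\ell$ parts, via $\lambda_i=\ell+\alpha_i$ for $i\le k$ and $\lambda_j'=k+\beta_j$ for $j\le\ell$; see Figure~\ref{fig:hook}. Put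
\[
a_i=\alpha_i+k-i,\qquad b_j=\beta_j+\ell-j,\qquad \Delta(a)=\prod_{i<i'}(a_i-a_{i'}) .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\fill[gray!25] (0,0) rectangle (3,-2);
\foreach \x in {0,...,6} \draw (\x,0) rectangle (\x+1,-1);
\foreach \x in {0,...,4} \draw (\x,-1) rectangle (\x+1,-2);
\foreach \x in {0,...,2} \draw (\x,-2) rectangle (\x+1,-3);
\foreach \x in {0,1} \draw (\x,-3) rectangle (\x+1,-4);
\draw (0,-4) rectangle (1,-5);
\draw[very thick] (0,0) rectangle (3,-2);
\fill (1.5,-0.5) circle (4pt);
\node at (8,-1) {$\alpha$};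
\node at (3,-4) {$\beta'$};
\end{tikzpicture}
\caption{A shape in $H(k,\ell;N)$ with $k=2$, $\ell=3$ that contains the $k\times\ell$ rectangle (shaded). The boxes to its right form $\alpha=(4,2)$, and the columns below it have the lengths $\beta=(3,2,1)$. Here $a=(5,2)$ and $b=(5,3,1)$; the marked box $(1,2)$ has arm $5$, leg $3$ and hook length $9=a_1+b_2+1$.}
\label{fig:hook}
\end{figure}

The box $(i,j)$ of the rectangle has arm $\ell+\alpha_i-j$ and leg $k+\beta_j-i$, so its hook length is $a_i+b_j+1$. The other hook lengths are those of $\alpha$ and of $\beta'$, because a column to the right of the rectangle has no box below row $k$, and a row below it has no box beyond column $\ell$. The products of the latter are $\prod a_i!/\Delta(a)$ and $\prod b_j!/\Delta(b)$. By the hook formula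
\[
d_\lambda=\frac{N!\,\Delta(a)\Delta(b)}{\prod_ia_i!\,\prod_jb_j!\,\prod_{i,j}(a_i+b_j+1)} .
\]
Moreover
\[
\sum a_i+\sum b_j=N-k\ell+\tbinom k2+\tbinom\ell2=N-\delta=:M,\qquad 2\delta=s-(k-\ell)^2 .
\]
The tuples $a$ and $b$ that arise are the strictly decreasing ones. We drop this condition: for any $c=(a,b)\in\mathbb Z_{\ge0}^s$ put $|c|=\sum c_i$ and
\[
\Phi(c)=\frac{\Delta(a)^2\Delta(b)^2}{\prod_{i,j}(a_i+b_j+1)^2} .
\]
This is unchanged by permutations of the entries of $a$ or of $b$, and it vanishes if $a$ or $b$ has a repeated entry. Hence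
\begin{equation}\label{eq:tsum}
t_N=\Bigl(\frac{N!}{M!}\Bigr)^2\frac1{k!\,\ell!}\sum_{|c|=M}\Bigl(\frac{M!}{\prod c_i!}\Bigr)^2\Phi(c)+o(N^{-\gamma}s^{2N}) .
\end{equation}

\subsection{Tails}

Let $\mathcal T$ be the set of $c$ with $|c|=M$ and $|c_i-M/s|>M^{3/5}$ for some $i$. We have $0\le\Phi(c)\le M^{k^2+\ell^2}$ and $M!/\prod c_i!\le s^M$. Under the multinomial distribution with equal probabilities $1/s$ every $c_i$ is binomial with parameters $M,1/s$, so Hoeffding's inequality gives $\Pr(|c_i-M/s|>M^{3/5})\le2e^{-2M^{1/5}}$. Therefore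
\[
\sum_{c\in\mathcal T}\Bigl(\frac{M!}{\prod c_i!}\Bigr)^2\Phi(c)\le M^{k^2+\ell^2}s^{2M}\sum_{c\in\mathcal T}\frac{M!}{\prod c_i!}\,s^{-M}\le2s\,M^{k^2+\ell^2}s^{2M}e^{-2M^{1/5}} ,
\]
which is negligible even after multiplication by $(N!/M!)^2\sim N^{2\delta}$.

\subsection{The center}

From now on let $|c|=M$ and $c\notin\mathcal T$. Put $x_i=(c_i-M/s)/\sqrt M$; so $\sum x_i=0$ and $|x_i|\le M^{1/10}$. Write $c_i=\frac Ms(1+r_i)$ with $r_i=sx_i/\sqrt M=O(M^{-2/5})$. Since $\sum r_i=0$ and $(1+r)\log(1+r)=r+\frac12r^2+O(r^3)$,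
\[
\sum_ic_i\log\frac{sc_i}M=\frac Ms\sum_i(1+r_i)\log(1+r_i)=\frac s2\sum_ix_i^2+O(M^{-1/5}) .
\]
All $c_i$ are asymptotic to $M/s$ uniformly, so Stirling's formula gives, uniformly for $c\notin\mathcal T$,
\begin{align*}
\frac{M!}{\prod c_i!}&=(1+o(1))\,\frac{(2\pi M)^{1/2}}{(2\pi M/s)^{s/2}}\,s^M\exp\Bigl(-\sum_ic_i\log\frac{sc_i}M\Bigr)\\
&=(1+o(1))\,(2\pi M)^{-(s-1)/2}s^{s/2}s^Me^{-\frac s2\sum x_i^2} .
\end{align*}
The numerator of $\Phi(c)$ is a product of $k(k-1)+\ell(\ell-1)=k^2+\ell^2-s$ differences (counted with multiplicity), each equal to $\sqrt M$ times a difference of the $x_i$, and every factor $a_i+b_j+1$ is asymptotic to $2M/s$. So, uniformly,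
\[
\Phi(c)=(1+o(1))\,M^{(k^2+\ell^2-s)/2}\Bigl(\frac s{2M}\Bigr)^{2k\ell}\Delta(x_1,\dots,x_k)^2\,\Delta(x_{k+1},\dots,x_s)^2 .
\]

Put $x_s=-\sum_{i<s}x_i$ and
\[
\varphi(x_1,\dots,x_{s-1})=e^{-s\sum_{i=1}^sx_i^2}\,\Delta(x_1,\dots,x_k)^2\,\Delta(x_{k+1},\dots,x_s)^2,\qquad J=\int_{\mathbb R^{s-1}}\varphi>0 .
\]
We claim that the sum of $\varphi$ over the points coming from $c\notin\mathcal T$ is asymptotic to $M^{(s-1)/2}J$. Let $\rho=M^{-1/2}$. For large $M$ these points are exactly the points of a translate of $\rho\,\mathbb Z^{s-1}$ satisfying $|x_i|\le M^{1/10}$ for $1\le i\le s$, as the condition $c_i\ge0$ is then automatic. Attach to every point $y$ of the translate the cube $y+[0,\rho)^{s-1}$, and let $\varphi_M$ be equal on this cube to $\varphi(y)$ if $y$ satisfies the bounds and to $0$ otherwise. Then $\rho^{s-1}\sum\varphi(y)=\int\varphi_M$, and $\varphi_M\to\varphi$ pointwise by continuity. Since $s\ge2$, there is a constant $K_0$ with $\varphi(y)\le K_0e^{-|y|^2}$. From $|x|^2\le2|y|^2+2|x-y|^2$ we get $0\le\varphi_M(x)\le K_0e^{(s-1)\rho^2}e^{-|x|^2/2}$.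 The claim follows by dominated convergence.

As $\varphi\ge0$ and the factors $1+o(1)$ are uniform, the central part of the sum in \eqref{eq:tsum} is asymptotic to
\[
(2\pi M)^{-(s-1)}\,s^{s+2M}\,M^{(k^2+\ell^2-s)/2}\Bigl(\frac s{2M}\Bigr)^{2k\ell}M^{(s-1)/2}J .
\]
With $N!/M!\sim N^\delta$, $M\sim N$ and $s^{2M}=s^{2N-2\delta}$, the exponent of $N$ in $t_N$ becomes
\[
-(s-1)+\tfrac{k^2+\ell^2-s}2-2k\ell+\tfrac{s-1}2+s-(k-\ell)^2=\tfrac12-\tfrac{k^2+\ell^2}2=-\gamma ,
\]
and $t_N\sim A\,N^{-\gamma}s^{2N}$ with
\begin{equation}\label{eq:A}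
A=(2\pi)^{-(s-1)}\,s^{s-2\delta}\Bigl(\frac s2\Bigr)^{2k\ell}\frac J{k!\,\ell!} .
\end{equation}

\subsection{The integral}

The constraint $\sum x_i=0$ is removed by adding a Gaussian variable. Substitute $z_i=x_i+v$ for $1\le i\le s$. The Jacobian of $(x_1,\dots,x_{s-1},v)\mapsto z$ is $s$, and $|z|^2=\sum x_i^2+sv^2$. The $\Delta$'s do not change under a common shift, so with $z'=(z_1,\dots,z_k)$ and $z''=(z_{k+1},\dots,z_s)$
\[
\int_{\mathbb R^s}e^{-s|z|^2}\Delta(z')^2\Delta(z'')^2\,dz=s\int_{\mathbb R}e^{-s^2v^2}dv\cdot J=\sqrt\pi\,J .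
\]
The left side is a product of two integrals. Up to sign, $\Delta(z')$ is the determinant of the values of the monic Hermite polynomials of degrees $0,\dots,k-1$, which are orthogonal for $e^{-z^2/2}dz$ with squared norms $\sqrt{2\pi}\,j!$. Expanding the square of the determinant,
\[
\int_{\mathbb R^k}e^{-|z|^2/2}\Delta(z)^2\,dz=k!\prod_{j=0}^{k-1}\sqrt{2\pi}\,j!=(2\pi)^{k/2}\prod_{j=1}^kj! .
\]
Rescaling by $\sqrt{2s}$ multiplies this by $(2s)^{-k/2-k(k-1)/2}=(2s)^{-k^2/2}$, and likewise for $\ell$. Hence
\[
J=\pi^{-1/2}(2s)^{-(k^2+\ell^2)/2}(2\pi)^{s/2}\prod_{j=1}^kj!\prod_{j=1}^\ell j! .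
\]
Insert this into \eqref{eq:A}. The exponent of $s$ is $s-2\delta+2k\ell-\frac{k^2+\ell^2}2=\frac{k^2+\ell^2}2$, because $s-2\delta+2k\ell=(k-\ell)^2+2k\ell=k^2+\ell^2$. Further, $(2\pi)^{-(s-1)+s/2}\pi^{-1/2}=\sqrt2\,(2\pi)^{-(s-1)/2}$. This is the stated value of $A$, and Proposition~\ref{prop:t} is proved. \qed

\begin{proof}[Proof of Theorem~\ref{thm:asym}]
By Theorem~\ref{thm:rank} and Proposition~\ref{prop:t}, $c_n(M_{k,\ell})\sim\varepsilon\,t_{n+1}\sim\varepsilon As^2\,n^{-\gamma}s^{2n}$, and $\varepsilon As^2=a$.
\end{proof}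

\section{Coefficients of algebraic series}\label{sec:crit}

\begin{proposition}\label{prop:crit}
Let $f=\sum f_nx^n$ have coefficients in the field $\overline{\mathbb Q}\subset\mathbb C$ of algebraic numbers, be algebraic over $\mathbb C(x)$, and satisfy $f_n\sim b\,n^{-g}R^n$ with $b\in\mathbb C\setminus\{0\}$, $g\in\mathbb R$, $R>0$. Then $g$ is rational, $g\notin\{1,2,3,\dots\}$, and $b\,\Gamma(1-g)$ is algebraic.
\end{proposition}

The hypothesis on the coefficients cannot be dropped: for transcendental $b_0$ the series $b_0(1-4x)^{-1/2}$ has $g=\frac12$ and $b\,\Gamma(1-g)=b_0$.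

If $f$ has only one singularity on its circle of convergence, the idea is as in the introduction: $b\,\Gamma(1-g)$ is the leading singular Puiseux coefficient. In general several singularities on the circle may contribute oscillating terms of the same order; the assumption that $f_n$ is asymptotic to a single term $b\,n^{-g}R^n$ forces the leading order to come from the positive singularity alone. Write $\mathbb N_0=\{0,1,2,\dots\}$.

\begin{proof}
\emph{Step 1: an equation over $\overline{\mathbb Q}$.} For fixed degree bounds, the condition $P(x,f)=0$ on a polynomial $P$ is a homogeneous linear system for its finitely many coefficients, and the system has coefficients in $\overline{\mathbb Q}$. A nonzero solution over $\mathbb C$ implies one over $\overline{\mathbb Q}$. Passing to an irreducible factor, we obtain an irreducible $P\in\overline{\mathbb Q}[x,y]$ with $P(x,f)=0$ and $d=\deg_yP\ge1$. By Gauss's lemma $P$ is irreducible over $\overline{\mathbb Q}(x)$, so its discriminant with respect to $y$ is not the zero polynomial. Let $\Xi\subset\overline{\mathbb Q}$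 be the finite set of zeros of this discriminant and of the leading coefficient of $P$ with respect to $y$. The radius of convergence of $f$ is $\rho=1/R$, and $P(x,f(x))=0$ for $|x|<\rho$. Let $\zeta_1,\dots,\zeta_r$ be the points of $\Xi$ with $|\zeta_i|=\rho$.

\emph{Step 2: regular points.} Let $|x_0|=\rho$ and $x_0\notin\Xi$. On a small disc $U$ around $x_0$ the roots of $P(x,\cdot)$ are $d$ analytic functions with pairwise distinct values at every point. On the convex set $U\cap\{|x|<\rho\}$ the continuous function $f$ coincides with one of them. So $f$ extends analytically to $U$.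

\emph{Step 3: the points $\zeta_i$.} Let $\zeta=\zeta_i$ and $t=1-x/\zeta$. Since $\zeta$ is algebraic, $P(\zeta(1-t),y)\in\overline{\mathbb Q}[t,y]$. By Puiseux's theorem over the algebraically closed field $\overline{\mathbb Q}$, this polynomial splits into linear factors over $\overline{\mathbb Q}((t^{1/q}))$ for some $q\ge1$; its $d$ roots are distinct because the discriminant is not zero. By Puiseux's theorem over $\mathbb C$ it has $d$ distinct roots given by Puiseux series that converge for small $t\ne0$. A polynomial of degree $d$ has at most $d$ roots in the field $\bigcup_{q'}\mathbb C((t^{1/q'}))$, so these are the same series: they converge and have algebraic coefficients. If $|x|\le\rho$ and $x\ne\zeta$, then $|1-t|\le1$ and $t\ne0$, hence $\operatorname{Re}t\ge|t|^2/2>0$, and we may use the principal branch of $t^{1/q}$. For small $\eta>0$ the convex set $\{|x|<\rho,\ |t|<\eta\}$ does not meet $\Xi$. On it the $d$ series are analytic functions whose values are the $d$ roots of $P(x,\cdot)$ and hence pairwise distinct at every point, so $f$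 equals one of them:
\[
f(x)=\sum_{m\ge m_0}c_{i,m}\,(1-x/\zeta_i)^{m/q},\qquad c_{i,m}\in\overline{\mathbb Q} .
\]
By continuity this also holds at the points $x\ne\zeta_i$ of $|x|=\rho$ near $\zeta_i$, where $f$ denotes the extension from Step 2. We take $q$ and $m_0$ common to all $i$.

\emph{Step 4: the leading singular exponent.} Let $\theta$ be the smallest number in $\frac1q\mathbb Z\setminus\mathbb N_0$ that occurs with nonzero coefficient as an exponent at some $\zeta_i$. It exists: otherwise $f$ would extend analytically to a neighborhood of every point of the circle $|x|=\rho$, and its radius of convergence would exceed $\rho$. Put $C_i=c_{i,q\theta}\in\overline{\mathbb Q}$; not all $C_i$ vanish.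

\emph{Step 5: asymptotics of the coefficients.} We subtract the leading parts of the expansions, so that the remainder is smooth on the circle. Fix an integer $K>\max(\theta+1,0)$ and let
\[
h=f-\sum_{i=1}^r\ \sum_{m_0\le m\le qK}c_{i,m}(1-x/\zeta_i)^{m/q}\qquad(|x|<\rho),
\]
with principal branches. Since $(1-x/\zeta_j)^{m/q}$ is analytic near $\zeta_i$ for $j\ne i$, the function $h$ extends analytically to a neighborhood of every point of $|x|=\rho$ other than the $\zeta_i$. Near $\zeta_i$, for $|x|\le\rho$, it is an analytic function plus $\sum_{m>qK}c_{i,m}t^{m/q}$, a convergent power series in $w=t^{1/q}$ of order greater than $qK$. As $d/dt=\frac1qw^{1-q}\,d/dw$, each differentiation with respect to $t$ lowers the order in $w$ by at most $q$. So all derivatives of order at most $K$ of this part tend to $0$ as $t\to0$. Hence $h$ is continuous on $|x|\le\rho$. Moreover all derivatives of order at most $K$ of $\phi\mapsto h(\rho e^{i\phi})$ have limits at the points corresponding to the $\zeta_i$, the same from both sides, so this $2\pi$-periodic function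 is $K$ times continuously differentiable. Letting the radius tend to $\rho$ in Cauchy's formula and integrating by parts $K$ times, we get
\[
\rho^n[x^n]h=\frac1{2\pi}\int_0^{2\pi}h(\rho e^{i\phi})e^{-in\phi}\,d\phi=O(n^{-K})=o(n^{-\theta-1}) .
\]

Put $\omega_i=\rho/\zeta_i$; these are distinct numbers with $|\omega_i|=1$. By the binomial series
\[
\rho^n[x^n](1-x/\zeta_i)^\kappa=\omega_i^n\binom{n-\kappa-1}n .
\]
For $\kappa\in\mathbb N_0$ this vanishes when $n>\kappa$. For other real $\kappa$ and $n>\kappa$ it equals
\[
\omega_i^n\,\frac{\Gamma(n-\kappa)}{\Gamma(-\kappa)\Gamma(n+1)}=\omega_i^n\,\frac{n^{-\kappa-1}}{\Gamma(-\kappa)}\,(1+o(1)) .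
\]
So the exponents in $\mathbb N_0$ contribute nothing for large $n$, the finitely many exponents in $(\theta,K]$ outside $\mathbb N_0$ contribute $o(n^{-\theta-1})$, and
\[
\rho^nf_n=\frac{n^{-\theta-1}}{\Gamma(-\theta)}\,(\Omega_n+o(1)),\qquad \Omega_n=\sum_{i=1}^rC_i\,\omega_i^n .
\]

\emph{Step 6: comparison.} The hypothesis on $f_n$ now reads
\[
\Omega_n+o(1)=\Gamma(-\theta)\,n^{\theta+1-g}\,(b+o(1)),\qquad \Gamma(-\theta)\,b\ne0 .
\]
The sequence $\Omega_n$ is bounded, so $\theta+1\le g$. As the $\omega_i$ are distinct, the averages of $|\Omega_n|^2$ over $n\le X$ tend to $\sum|C_i|^2>0$ as $X\to\infty$, so $\Omega_n\not\to0$ and $\theta+1\ge g$. Hence $g=\theta+1$, which is rational and not a positive integer, and $\Omega_n\to L:=b\,\Gamma(1-g)$. The averages of $\Omega_n\omega_i^{-n}$ tend to $C_i$. On the other hand, since $\Omega_n\to L$, they tend to $0$ whenever $\omega_i\ne1$. So $C_i=0$ for all those $i$. As not all $C_i$ vanish, there is an $i$ with $\omega_i=1$, and $\Omega_n=C_i$ for all $n$. Thus $L=C_i\in\overline{\mathbb Q}$.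
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Let $k,\ell\ge1$ with $(k,\ell)\ne(1,1)$, or $\ell=0$ and $k\ge3$; in both cases $s\ge3$. Let $f_n\in\overline{\mathbb Q}$ and $f_n\sim c\cdot c_n(M_{k,\ell})$ with $c\in\overline{\mathbb Q}\setminus\{0\}$; for instance $f_n=c_n(M_{k,\ell})$. By Theorem~\ref{thm:asym}, $f_n\sim b\,n^{-\gamma}s^{2n}$ with $b=ca$, a nonzero algebraic number times $\pi^{-(s-1)/2}$. Suppose that $\sum f_nx^n$ is algebraic over $\mathbb C(x)$.

\emph{Case $k\not\equiv\ell\pmod2$.} Then $k^2+\ell^2$ is odd and at least $5$, so $\gamma=(k^2+\ell^2-1)/2$ is a positive integer. This contradicts Proposition~\ref{prop:crit}.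

\emph{Case $k\equiv\ell\pmod2$.} Then $s$ is even, so $s\ge4$, and $\gamma=m+\frac12$ with $m=\frac{k^2+\ell^2}2-1\in\mathbb N_0$. Hence $\Gamma(1-\gamma)=\Gamma(\frac12-m)$ is a nonzero rational multiple of $\sqrt\pi$. By Proposition~\ref{prop:crit} the number $b\,\Gamma(1-\gamma)$ is algebraic; but it is a nonzero algebraic number times $\pi^{-(s-2)/2}$, where $(s-2)/2\ge1$ is an integer. So $\pi^{(s-2)/2}$, and hence $\pi$, would be algebraic, contradicting Lindemann's theorem. \qed

\begin{remark}
Theorem~\ref{thm:main} also applies to $\sum t_nx^n$ for the same pairs $(k,\ell)$, since $t_n\sim s^{-2}t_{n+1}\sim s^{-2}\varepsilon^{-1}c_n(M_{k,\ell})$ by Proposition~\ref{prop:t} and Theorem~\ref{thm:rank}.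
\end{remark}

\begin{remark}
For $\ell=0$, Theorem~\ref{thm:main} says that $C_{M_k(F)}$ is not algebraic for $k\ge3$. For $k=1$ we have $c_n=1$. For $k=2$, Procesi's formula \cite{procesi}
\[
c_n(M_2(F))=\frac1{n+2}\binom{2n+2}{n+1}-\binom n3+1-2^n\qquad(n\ge1)
\]
gives an algebraic generating function. So, with this formula, $C_{M_k(F)}$ is algebraic if and only if $k\le2$. The condition $k\le2$ fits the count of powers of $\pi$: for $k=2$ we have $s=2$, where the powers balance.
\end{remark}

\begin{thebibliography}{9}
\bibitem{review} ``Review Article'', \texttt{http://downloads.hindawi.com/archive/2012/170697.pdf}.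
\bibitem{procesi} Procesi, \emph{Computing with $2\times2$ matrices}, J. Algebra \textbf{87} (1984).
\end{thebibliography}

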